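# Zero-free polynomial paths and projective modules over the regular functions on $\mathbb R^n$

## 1. A path of vectors that never vanishes

Take polynomials $v_1,\dots,v_m\in\mathbb R[x_1,\dots,x_n]$ with no common zero in $\mathbb R^n$, and let $v$ be the column vector with these entries. Introduce one more variable $T$ and form
$$V(T)=v(Tx)=v(Tx_1,\dots,Tx_n).$$
For each real $t$ this is a vector of polynomials in $x$. At $t=1$ it is $v$; at $t=0$ it is the constant vector $v(0)\neq 0$. Since $V(x,t)=v(tx)$, no vector of the family vanishes at any point $x$. So $V$ is a path from $v$ to a constant vector that is polynomial in its parameter and has no zeros.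

We study such a path by comparing it with its starting point. Put $e=V(0)$ and split off the component along $e$, using the ordinary dot product. What is left is orthogonal to $e$ and vanishes at $T=0$, so
$$V=fe+Tz,\qquad f(0)=1,\qquad z\perp e .$$
For example, let $n=1$, $m=2$ and $v=(1-3x+x^2,\;x-x^2)^T$. The second entry vanishes only at $x=0$ and $x=1$, where the first is $1$ and $-1$; so $v$ has no zero. Here
$$e=\begin{pmatrix}1\\0\end{pmatrix},\qquad f=1-3xT+x^2T^2,\qquad z=\begin{pmatrix}0\\ x-x^2T\end{pmatrix}.$$
We shall return to this example in Section 7.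

The path serves the following purpose. Let $A_n$ be the ring of functions $\phi/\psi$ on $\mathbb R^n$ with $\phi,\psi$ polynomials and $\psi$ nowhere zero. The group $GL_m(A_n)$ acts on vectors. We shall prove that along a zero-free polynomial path the $GL_m(A_n)$-orbit does not change. Hence $v$ lies in the orbit of a nonzero constant vector, and so in the orbit of $(1,0,\dots,0)^T$. From this we answer a question posed in "A Remark On Projective Modules": are all finitely generated projective $A_n$-modules of rank greater than one free, for every $n$? The answer is yes.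

## 2. Regular functions, unimodular vectors, projective modules

**Standing notation.** Let $Y\subset\mathbb R^N$ be a nonempty closed semialgebraic set. Let $A=\mathcal R(Y)$ be the ring of functions $Y\to\mathbb R$ of the form $\phi/\psi$, with $\phi,\psi$ polynomials and $\psi$ nowhere zero on $Y$. For $Y=\mathbb R^n$ this is $A_n$; since a polynomial vanishing on all of $\mathbb R^n$ is zero, $A_n$ is the localization of $\mathbb R[T_1,\dots,T_n]$ at the multiplicative set of polynomials that vanish nowhere on $\mathbb R^n$.

An element $\phi/\psi$ of $A$ is a unit if and only if it vanishes nowhere on $Y$: if $\phi$ has no zero on $Y$, then $\psi/\phi\in A$. Thus $1+x^2$ is a unit of $A_1$, although it is not one in $\mathbb R[x]$. Throughout,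
$$\omega=1+|x|^2,$$
a unit of $A$. On column vectors $u,v\in A^m$ put $\langle u,v\rangle=\sum u_iv_i\in A$ and $|u|^2=\langle u,u\rangle$. Elements of $A[T]$ are regarded as functions on $Y\times[0,1]$ where needed. Degrees are formal degrees in $T$: "$\deg f\le d$" means that $f$ is written with powers $T^0,\dots,T^d$, and leading coefficients may vanish at some points or everywhere.

**Definition (unimodular vectors).** A vector $v\in A^m$ is *unimodular* if its entries generate the unit ideal. The set of these is $\mathrm{Um}_m(A)$. We write $v\sim w$ if $w=Mv$ for some $M\in GL_m(A)$.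

A vector is unimodular if and only if it has no zero on $Y$. If it has no zero, $|v|^2$ is a unit and $\sum_i v_i\cdot v_i/|v|^2=1$. Conversely, if $\sum c_iv_i=1$, the $v_i$ have no common zero. So the vector $v$ of Section 1 is unimodular over $A_n$.

**Definition (projective and stably free).** A finitely generated $A$-module $P$ is *projective* if it is a direct summand of some $A^m$. It is *stably free* if $P\oplus A^r\cong A^s$ for some $r,s\ge 0$.

Every unimodular $v\in A^m$ gives a stably free module: the map $A^m\to A$, $y\mapsto v^Ty$, is surjective, so it splits and its kernel $P$ satisfies $P\oplus A\cong A^m$. For example, let $Y=S^2\subset\mathbb R^3$ and $v=x=(x_1,x_2,x_3)^T$. The elements of $P$ are the vector fields $y$ with $\langle x,y\rangle=0$, that is, the tangent fields of $S^2$ with entries in $\mathcal R(S^2)$.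

**Definition (semialgebraic).** A subset of $\mathbb R^q$ is *semialgebraic* if it is a finite union of sets given by finitely many polynomial equations and strict polynomial inequalities. A function is semialgebraic if its graph is. Sums, products, quotients (where defined), absolute values and square roots of semialgebraic functions are semialgebraic. For instance $\sqrt{|x|}$ is semialgebraic and continuous on $\mathbb R$.

We use two published facts.

**(G)** (Bochnak–Coste–Roy, *Real Algebraic Geometry*, Prop. 2.6.2.) If $F\subset\mathbb R^q$ is closed semialgebraic and $h:F\to\mathbb R$ is continuous semialgebraic, then $|h(x)|\le c(1+|x|^2)^p$ on $F$ for some $c>0$, $p\in\mathbb N$.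

For $h=\sqrt{|x|}$ one can take $c=p=1$. Closedness matters: $1/x$ on $(0,1)$ has no such bound. What (G) buys is that an arbitrary continuous semialgebraic function on $Y$ is dominated by $c\,\omega^p$, which is an element, even a unit, of $A$.

**(S)** (Hilbert, Serre; Lang, *Algebra*, Ch. XXI.) Every finitely generated $\mathbb R[T_1,\dots,T_n]$-module has a finite resolution by finitely generated free modules. A projective module with such a resolution is stably free.

The results of these notes are the following.

**Theorem A.** For every $n\ge1$, every finitely generated projective $A_n$-module is free.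

**Theorem B (homotopy invariance).** Let $V\in A[T]^m$ satisfy $V(x,t)\ne0$ for all $(x,t)\in Y\times[0,1]$. Then $V(1)\sim V(0)$.

**Theorem C.**

1. Suppose there is $H\in (A[T])^N$ with $H(Y\times[0,1])\subset Y$, $H(x,1)=x$, and $H(x,0)=y_0$ constant (for example, $Y$ star-shaped about a point). Then every stably free finitely generated $\mathcal R(Y)$-module is free. If moreover $Y$ is Zariski dense in $\mathbb R^N$, every finitely generated projective $\mathcal R(Y)$-module is free.
2. For every closed semialgebraic $Y$ and all $m,k\ge1$, pullback along $Y\times\mathbb R^k\to Y$ induces a bijection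
$$\mathrm{Um}_m(\mathcal R(Y))/GL_m(\mathcal R(Y))\to \mathrm{Um}_m(\mathcal R(Y\times\mathbb R^k))/GL_m(\mathcal R(Y\times\mathbb R^k)).$$

## 3. Short vectors by hand, and the sphere

For $n=1$ there is nothing to do: $A_1$ is a localization of $\mathbb R[x]$, hence a principal ideal domain, and finitely generated projective modules over it are free.

Now fix any $Y$ and ask which unimodular $v\in A^m$ satisfy $v\sim e_1=(1,0,\dots,0)^T$. Equivalently: which $v$ are the first column of an invertible matrix? For $m=1$, $v$ is a unit. For $m=2$ and $m=4$ we can write the matrix down: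
$$\begin{pmatrix}a&-b\\ b&a\end{pmatrix},\qquad
\begin{pmatrix} a&-b&-c&-d\\ b&a&-d&c\\ c&d&a&-b\\ d&-c&b&a\end{pmatrix}.$$
In each matrix the columns are pairwise orthogonal and all have squared length $|v|^2$, so $M^TM=|v|^2I$. As $|v|^2$ is a unit, $M$ is invertible.

For $m=3$ no such formula exists. Over $\mathcal R(S^2)$, suppose $x\in\mathcal R(S^2)^3$ were the first column of some $M\in GL_3(\mathcal R(S^2))$. Let $c$ be the second column, and put $c'=c-\langle c,x\rangle x$. Then $\langle c',x\rangle=\langle c,x\rangle-\langle c,x\rangle|x|^2=0$ because $|x|^2=1$ on $S^2$, and $c'$ has no zero because $x$ and $c$ are linearly independent at every point. So $c'$ is a continuous nowhere zero tangent field on $S^2$, which contradicts the hairy ball theorem. Therefore any proof for $\mathbb R^n$ must use something that $\mathbb R^n$ has and $S^2$ lacks. What we use is the contraction $x\mapsto tx$, which is exactly what produced the path $v(Tx)$.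

## 4. Theorem A follows from Theorem B

Let $A=A_n$ and $Y=\mathbb R^n$, and assume Theorem B.

**Step 1: all unimodular vectors are equivalent to $e_1$.** The aim is to use the path of Section 1. Let $v\in A^m$ be unimodular. A common denominator of the entries is a unit $u$ of $A$, and $v\sim uv$, so we may assume that $v$ has polynomial entries. Put $V(T)=v(Tx)\in\mathbb R[x_1,\dots,x_n][T]^m\subset A[T]^m$. For all real $t$ we have $V(x,t)=v(tx)\neq0$. By Theorem B, $v=V(1)\sim V(0)=v(0)$. Since $v(0)\in\mathbb R^m\setminus\{0\}$, some matrix in $GL_m(\mathbb R)$ takes it to $e_1$.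

**Step 2: stably free modules are free.** The aim is to translate Step 1 into a statement on modules. If $P\oplus A^r\cong A^s$ with $r\ge1$, then $(P\oplus A^{r-1})\oplus A\cong A^s$. So it suffices to show that $P\oplus A\cong A^m$ implies that $P$ is free: applying this $r$ times removes one copy of $A$ at a time. If $P\oplus A\cong A^m$, then $m\ge1$, and projection to the second summand is a surjection $A^m\to A$ with kernel isomorphic to $P$. It has the form $y\mapsto v^Ty$, and surjectivity says that $v$ is unimodular. By Step 1, $v=Me_1$ with $M\in GL_m(A)$, so $v^Ty=e_1^T(M^Ty)$. The kernel is $(M^T)^{-1}(\ker e_1^T)\cong A^{m-1}$.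

**Step 3: finitely generated projective modules are stably free.** The aim is to import (S) from the polynomial ring. Let $P$ be finitely generated projective over $A=S^{-1}\mathbb R[T_1,\dots,T_n]$, and let $P_0\subset P$ be the $\mathbb R[T_1,\dots,T_n]$-submodule generated by a finite set of $A$-generators of $P$. Elements of $S$ act invertibly on $P$, so $S^{-1}P_0=P$. By (S), $P_0$ has a finite resolution by finitely generated free modules. Localization is exact, so $P$ has one too:
$$0\to F_k\to\dots\to F_0\to P\to0 .$$
Then $P$ is stably free, as (S) says; here is the argument. We use induction on $k$. If $k=0$, $P\cong F_0$. Otherwise let $K=\ker(F_0\to P)$. As $P$ is projective, $F_0\cong P\oplus K$, so $K$ is projective with a shorter resolution, and $K\oplus A^r\cong A^s$ by induction. Hence $P\oplus A^s\cong P\oplus K\oplus A^r\cong F_0\oplus A^r$ is free. By Step 2, $P$ is free. $\blacksquare$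

It remains to prove Theorem B.

## 5. Subdividing the interval, and two kinds of moves

Begin with the easiest comparison. Let $e\in A^m$ be unimodular, and let $v=fe+z$ with $\langle z,e\rangle=0$. If $f$ is a unit, then $v\sim e+f^{-1}z$, and part (a) of Lemma 1 below gives $v\sim e$. So two vectors are equivalent as soon as their dot product is positive everywhere.

This suggests cutting $[0,1]$ into short intervals. If $Y$ is compact, that works: $|V|\ge c>0$ on $Y\times[0,1]$, uniform continuity gives $|V(x,s)-V(x,t)|<c$ for all $x$ when $|s-t|$ is small, and then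
$$\langle V(s),V(t)\rangle=\tfrac12\big(|V(s)|^2+|V(t)|^2-|V(s)-V(t)|^2\big)>0 .$$
But we need $Y=\mathbb R^n$. Let $v=(1-x^2,x)^T$ on $\mathbb R$, which has no zero. Then $V(0)=(1,0)^T$ and
$$\langle V(0),V(t)\rangle=1-t^2x^2,$$
which is negative for $|x|>1/t$. So the first step fails for every $t>0$, however short it is. We must allow $f$ to be negative or zero at some points, provided that $z\neq0$ there. That is part (b) of the next lemma.

**Lemma 1.** Let $e\in A^m$ be unimodular, and let $z\in A^m$ with $\langle z,e\rangle=0$.

(a) $e+z\sim e$.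

(b) Let $f,g\in A$ be such that $fg>0$ at every point of $Y$ where $z=0$. Then $fe+z\sim ge+z$.

*Proof.* **Part (a): a shear along $z$.** The map $y\mapsto y-\frac{\langle e,y\rangle}{|e|^2}z$ has inverse $y\mapsto y+\frac{\langle e,y\rangle}{|e|^2}z$, because $\langle e,z\rangle=0$ implies that both maps preserve $\langle e,y\rangle$. It sends $e+z$ to $e+z-z=e$.

**Part (b), the moves.** We want automorphisms that change only the coefficient of $e$. There are two kinds.

* For a unit $u$, let $D_u(y)=y+(u-1)\frac{\langle e,y\rangle}{|e|^2}e$. It multiplies $\langle e,y\rangle$ by $u$, so $D_{u^{-1}}$ is its inverse, and $D_u(fe+z)=ufe+z$.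
* For $\mu\in A$, let $\tau_\mu(y)=y+\mu\langle z,y\rangle e$. It preserves $\langle z,y\rangle$ since $\langle z,e\rangle=0$, so $\tau_{-\mu}$ is its inverse, and $\tau_\mu(fe+z)=(f+\mu|z|^2)e+z$.

So the coefficient of $e$ may be multiplied by units and changed by multiples of $|z|^2$.

**Part (b), a unit congruent to $fg$.** The aim is to correct $fg$ by a multiple of $|z|^2$ so that it becomes positive. Let $F=\{x\in Y: fg\le0\}$. This set is closed semialgebraic, and by hypothesis $|z|^2>0$ on it. By (G), applied to the continuous semialgebraic function $fg/|z|^2$ on $F$, there are $c>0$ and $p$ with $|fg|\le c\,\omega^p|z|^2$ on $F$. Put $\lambda=(c+1)\omega^p$ and $u=fg+\lambda|z|^2\in A$. On $F$ we have $u\ge\omega^p|z|^2>0$; off $F$ we have $u\ge fg>0$. So $u$ is a unit.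

**Part (b), conclusion.** The aim is to bring both vectors to the same form. Using $D_u$ and then $\tau_{-\lambda f}$,
$$fe+z\sim ufe+z=(f^2g+\lambda f|z|^2)e+z\sim f^2g\,e+z .$$
Next, $w=f^2+|z|^2$ is positive on $Y$, since $f\neq0$ wherever $z=0$; so $w$ is a unit. Using $D_w$ and then $\tau_{-g}$,
$$ge+z\sim wge+z=(f^2g+g|z|^2)e+z\sim f^2g\,e+z .\qquad\blacksquare$$

## 6. Lowering the degree of the path

We prove Theorem B by induction on a bound $d$ for $\deg V$. The induction rests on a lemma that produces, from the coefficient $f$ of $e$, a coefficient $g$ of smaller degree with the same sign where it matters. Its proof occupies Sections 7 and 8.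

**Lemma 2.** Let $d\ge2$, $f\in A[T]$ with $\deg f\le d$, and $z\in A[T]^m$ with $\deg z\le d-1$. Assume $f$ and $z$ have no common zero on $Y\times[0,1]$. Put $\mathcal Z=\{(x,t)\in Y\times[0,1]: z(x,t)=0\}$. Then there is $g\in A[T]$ with $\deg g\le d-1$ and $fg>0$ on $\mathcal Z$.

*Proof of Theorem B, given Lemma 2.* If $d=0$, then $V(1)=V(0)$.

**Setup for $d\ge1$.** The aim is the splitting of Section 1. Let $e=V(0)$, which has no zero and so is unimodular. Put $f=\langle V,e\rangle/|e|^2\in A[T]$; then $\deg f\le d$ and $f(0)=1$. Since $\langle V-fe,e\rangle=0$ in $A[T]$, every coefficient of $V-fe$ is orthogonal to $e$. Also $V-fe$ vanishes at $T=0$. So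
$$V=fe+Tz,\qquad z\in A[T]^m,\quad\deg z\le d-1,$$
with all coefficients of $z$ orthogonal to $e$. Moreover $f$ and $z$ have no common zero on $Y\times[0,1]$: for $t>0$ a common zero would be a zero of $V$, and at $t=0$ we have $f=1$.

**Case $d=1$.** The aim is to apply Lemma 1 directly. Here $z=\zeta_0\in A^m$ does not involve $T$. At a point $x$ with $\zeta_0(x)=0$ we have $f(x,t)\neq0$ for all $t\in[0,1]$, and $f(x,0)=1$; hence $f(x,1)>0$. By Lemma 1(b), with $f(1)$ and $1$ in the roles of $f$ and $g$, and then Lemma 1(a),
$$V(1)=f(1)e+\zeta_0\sim e+\zeta_0\sim e=V(0).$$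

**Case $d\ge2$.** The aim is to replace $V$ by a path of degree at most $d-1$ whose ends are equivalent to the ends of $V$. Take $g$ from Lemma 2 and put $W=ge+z$, so $\deg W\le d-1$. Since $z\perp e$ and $e$ has no zero, a zero of $W$ on $Y\times[0,1]$ would be a common zero of $g$ and $z$; but where $z=0$ we have $fg>0$, so $g\neq0$. Thus $W$ has no zero on $Y\times[0,1]$, and by induction $W(1)\sim W(0)$.

* At $T=0$: where $z(0)=0$ we have $g(0)=f(0)g(0)>0$. By Lemma 1(b) and then (a), $W(0)=g(0)e+z(0)\sim e+z(0)\sim e=V(0)$.
* At $T=1$: where $z(1)=0$ we have $f(1)g(1)>0$. By Lemma 1(b), $W(1)=g(1)e+z(1)\sim f(1)e+z(1)=V(1)$.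

Hence $V(1)\sim V(0)$. $\blacksquare$

The factor $T$ in $Tz$ is what lowers the degree: $W$ uses $z$, not $Tz$, so only $f$ still has degree $d$, and Lemma 2 deals with $f$.

## 7. Remainders and chords: why one of them is not enough

How can one find $g$? Since only the values on $\mathcal Z$ matter, the natural attempt is to divide $f$ by $z$ and keep the remainder. Write $z=\sum_{k=0}^{d-1}\zeta_kT^k$. To divide by a scalar polynomial, use $q=\langle\zeta_{d-1},z\rangle$, which vanishes on $\mathcal Z$ and has leading coefficient $b=|\zeta_{d-1}|^2$. If we multiply $f$ by a high enough power of $b$, division goes through over the ring $A$: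
$$b^{\nu}f=sq+r,\qquad \deg r\le d-2 .$$
On $\mathcal Z$ this reads $r=b^\nu f$, so $fr=b^\nu f^2$. If $\zeta_{d-1}$ has no zero on $Y$, then $g=r$ works, and Lemma 2 is proved in that case. In general $fr\ge0$ on $\mathcal Z$, but strict positivity fails exactly where $\zeta_{d-1}(x)=0$.

The example of Section 1 shows the worst kind of point. There $d=2$, $f=1-3xT+x^2T^2$, and $z$ has the single nonzero entry $x-x^2T$. So
$$\mathcal Z=\big(\{0\}\times[0,1]\big)\cup\{(x,1/x):x\ge1\},$$
with $f=1$ on the first piece and $f=-1$ on the second. Here $q=-x^3+x^4T=x^3(xT-1)$ and $b=x^4$. Since $f+1=(xT-1)(xT-2)$,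
$$b^2f=x^5(xT-2)\,q-x^8,\qquad r=-x^8 .$$
On the second piece $fr=x^8>0$, as desired. On the first piece $r=0$. There every coefficient of $z$ vanishes, and division gives no information.

At a point $x$ where every coefficient of $z$ vanishes, however, $f(x,\cdot)$ has no zero on $[0,1]$, so it has constant sign there. Its chord
$$\ell=(1-T)f(0)+Tf(1)$$
has the same sign, and its degree is only $1$. In the example $\ell=1+(x^2-3x)T$, which is $1$ on the first piece. But on the second piece $\ell=x-2$, so $f\ell=2-x$ is negative for $x>2$. The chord alone fails too. The combination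
$$g=r+\ell=1-x^8+(x^2-3x)T$$
does work: on $\{0\}\times[0,1]$ it gives $fg=1$, and on $\{(x,1/x):x\ge1\}$ it gives $fg=x^8-x+2>0$. So we want $g=(\text{remainders})+(\text{small positive factor})\cdot\ell$.

For $d\ge3$ there is a second difficulty. At points where $\zeta_{d-1}$ is zero or very small and $\zeta_k$ is not, with $1\le k<d-1$, we would like to divide by the truncation $\sum_{j\le k}\zeta_jT^j$ instead, and get a remainder $r_k$. On $\mathcal Z$ the truncation is not zero; it is $-\sum_{j>k}\zeta_jt^j$. So $fr_k$ has a good part of size about $|\zeta_k|^{2\nu}$ and an error of size about $\sum_{j>k}|\zeta_j|$. Suppose we add the remainders with weights, say two of them, with $a_j=|\zeta_j|$ and $i<j$. The lower bound for $f(r_j+\varepsilon r_i)$ looks like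
$$a_j^{2\nu}+\varepsilon a_i^{2\nu}-\varepsilon a_j$$
up to constants. Where $a_i=0$ and $0<a_j^{2\nu-1}<\varepsilon$, this bound is negative: with a constant weight $\varepsilon$, however small, the error $\varepsilon a_j$ beats $a_j^{2\nu}$ for small $a_j$.

The remedy is to multiply $r_i$ by a high power of $|\zeta_i|^2$ before adding. The error becomes $a_i^{2\nu\mu}a_j$. Either $a_j$ is small compared with $a_i^{2\nu}$, and then the error is absorbed by the good part of the term $i$ itself. Or $a_i^{2\nu}$ is bounded by a multiple of $a_j$, and then the error is bounded by a multiple of $a_j^{\mu+1}$, which for $\mu$ large is bounded by a multiple of the good part of the term $j$. A small weight then finishes the job. The powers must be chosen from the top index downward, since the power for $i$ depends on those for all $j>i$.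

## 8. Proof of Lemma 2

Write $z=\sum_{k=0}^{d-1}\zeta_kT^k$ with $\zeta_k\in A^m$, and put
$$b_k=|\zeta_k|^2\in A,\qquad a_k=\sqrt{b_k},\qquad \nu=d+1,\qquad \ell=(1-T)f(0)+Tf(1)\in A[T].$$
The $a_k$ are continuous semialgebraic functions on $Y$. They need not lie in $A$, and they appear only in estimates.

**Step 1: remainders with respect to the truncations of $z$.** The aim is to define $r_k$. For $0\le k\le d-1$ let
$$q_k=\Big\langle\zeta_k,\sum_{j\le k}\zeta_jT^j\Big\rangle\in A[T].$$
It has formal degree $k$, with coefficient $b_k$ at $T^k$. Whenever $h\in A[T]$ has formal degree $l\ge k$ with coefficient $c$ at $T^l$, the polynomial $b_kh-cT^{l-k}q_k$ has formal degree at most $l-1$. Starting with $f$, of formal degree $d$, and doing this $d-k+1$ times, we get $b_k^{d-k+1}f=sq_k+r$ with $\deg r\le k-1$. Multiplying by $b_k^{k}$, we obtain $s_k,r_k\in A[T]$ with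
$$b_k^{\nu}f=s_kq_k+r_k,\qquad \deg r_k\le k-1\quad(r_0=0). \tag{1}$$

**Step 2: one function that controls all sizes.** The aim is a unit of $A$ that bounds everything we need. The functions $|fs_k|a_k$, $a_k$, $|f\ell|$ and $(f^2+|z|^2)^{-1/2}$ are continuous semialgebraic on $Y\times[0,1]$ or $Y$; for the last one we use that $f$ and $z$ have no common zero. By (G) each is bounded by some $c(1+|x|^2+t^2)^p$ or $c(1+|x|^2)^p$. As $t\le1$, we have $1+|x|^2+t^2\le2\omega$. So there is $R=C\omega^p\ge1$ with $p\in\mathbb N$, hence $R,R^{-1}\in A$, such that on $Y\times[0,1]$, for all $k$,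
$$|fs_k|a_k\le R,\qquad a_k\le R,\qquad |f\ell|\le R,\qquad f^2+|z|^2\ge R^{-2}. \tag{2}$$

**Step 3: the sign of $fr_k$ on $\mathcal Z$, up to an error.** On $\mathcal Z$ we have $\sum_{j\le k}\zeta_jt^j=-\sum_{j>k}\zeta_jt^j$, and $0\le t\le1$, so by the Cauchy–Schwarz inequality $|q_k|\le a_k\sum_{j>k}a_j$. Also $f^2\ge R^{-2}$ there. Multiplying (1) by $f$,
$$fr_k=b_k^\nu f^2-fs_kq_k\ \ge\ R^{-2}a_k^{2\nu}-R\sum_{j>k}a_j\qquad\text{on }\mathcal Z. \tag{3}$$
For $k=0$ the left side is $0$. The inequality is still correct, and we keep it.

**Step 4: the exponents.** The aim is to choose the powers of $b_i$ announced in Section 7, from the top down. Define integers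
$$\mu_{d-1}=0,\qquad \mu_i=2\nu(1+\mu_{i+1})\ \ (i<d-1),$$
and put
$$M_i=\nu\mu_i,\qquad K_i=\nu+M_i=\nu(1+\mu_i),\qquad p_i=a_i^{2K_i}.$$
The $\mu_i$ decrease as $i$ increases. So for $j>i$ we have $2K_j=2\nu(1+\mu_j)\le2\nu(1+\mu_{i+1})=\mu_i$, and in particular
$$1+\mu_i\ge2K_j\qquad(j>i). \tag{4}$$
Multiplying (3) for $k=i$ by $b_i^{M_i}=a_i^{2M_i}\ge0$ (with $b_{d-1}^0=1$), we get
$$f\,b_i^{M_i}r_i\ \ge\ R^{-2}p_i-\sum_{j>i}R\,a_i^{2M_i}a_j\qquad\text{on }\mathcal Z. \tag{5}$$

**Step 5: each error is absorbed by $p_i$ or by $p_j$.** Let $i<j$. The aim is to bound $R\,a_i^{2M_i}a_j$ at each point by comparing $a_j$ with $a_i^{2\nu}$.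

* If $2dR^3a_j\le a_i^{2\nu}$, then $R\,a_i^{2M_i}a_j\le R\,a_i^{2M_i}\dfrac{a_i^{2\nu}}{2dR^3}=\dfrac1{2d}R^{-2}p_i$.
* Otherwise $a_i^{2\nu}<2dR^3a_j$, and raising this to the power $\mu_i$ gives $a_i^{2M_i}\le(2dR^3)^{\mu_i}a_j^{\mu_i}$. By (4) and $a_j\le R$ we have $a_j^{1+\mu_i}=a_j^{1+\mu_i-2K_j}\,p_j\le R^{1+\mu_i-2K_j}p_j$. Hence
$$R\,a_i^{2M_i}a_j\le R(2dR^3)^{\mu_i}a_j^{1+\mu_i}\le R(2dR^3)^{\mu_i}R^{1+\mu_i-2K_j}\,p_j .$$

Since $2d\ge1$ and $R\ge1$, the last factor is at most $(2dR)^{4\mu_i+2}$. Put $L=4\mu_0+2$ and $B=(2dR)^L\in A$. In every case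
$$R\,a_i^{2M_i}a_j\le\tfrac1{2d}R^{-2}p_i+Bp_j .$$
There are fewer than $d$ indices $j>i$, so (5) gives
$$f\,b_i^{M_i}r_i\ \ge\ \tfrac12R^{-2}p_i-B\sum_{j>i}p_j\qquad\text{on }\mathcal Z. \tag{6}$$
Now the errors are measured in the same quantities $p_j$ as the good parts.

**Step 6: weights that cancel the errors.** In (6) the error of the term $i$ involves only larger indices $j$. So we give larger indices much larger weights. Let
$$\varepsilon=\frac1{4dBR^2}\in A,\qquad 0<\varepsilon\le1,\qquad \varepsilon_i=\varepsilon^{d-1-i}.$$
For $i<j$ we have $\varepsilon_i=\varepsilon^{j-i}\varepsilon_j\le\varepsilon\,\varepsilon_j$, so $\sum_{i<j}\varepsilon_i\le d\varepsilon\varepsilon_j$. Put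
$$g_0=\sum_{i=0}^{d-1}\varepsilon_ib_i^{M_i}r_i\in A[T],\qquad \deg g_0\le d-2 .$$
Multiplying (6) by $\varepsilon_i$, summing over $i$ and collecting the coefficient of each $p_j$, we get on $\mathcal Z$
$$fg_0\ \ge\ \sum_jp_j\Big(\tfrac12R^{-2}\varepsilon_j-B\sum_{i<j}\varepsilon_i\Big)\ \ge\ \sum_jp_j\varepsilon_j\big(\tfrac12R^{-2}-dB\varepsilon\big).$$
Since $dB\varepsilon=\frac14R^{-2}$ and $\varepsilon_j\ge\varepsilon^{d-1}$,
$$fg_0\ \ge\ \tfrac14R^{-2}\sum_j\varepsilon_jp_j\ \ge\ \tfrac14R^{-2}\varepsilon^{d-1}\sum_jp_j\ \ge\ 0\qquad\text{on }\mathcal Z. \tag{7}$$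
So $fg_0\ge0$ on $\mathcal Z$, with a definite positive lower bound wherever some $a_k$ is not too small.

**Step 7: the chord term.** The aim is to get strict positivity also where all the $a_k$ are small. Let
$$\delta=\frac1{2dR}\le1,\qquad K=\max_kK_k,\qquad \varepsilon_\infty=\tfrac18R^{-3}\varepsilon^{d-1}\delta^{2K},$$
which are positive, with $\delta,\varepsilon_\infty\in A$, and put
$$g=g_0+\varepsilon_\infty\ell\in A[T],\qquad \deg g\le\max(d-2,1)\le d-1,$$
where the last inequality uses $d\ge2$. Let $(x,t)\in\mathcal Z$.

* Suppose $a_k(x)\ge\delta(x)$ for some $k$. Then $p_k\ge\delta^{2K_k}\ge\delta^{2K}$, because $\delta\le1$. By (7), $fg_0\ge\frac14R^{-2}\varepsilon^{d-1}\delta^{2K}$. By (2), $|\varepsilon_\infty f\ell|\le\varepsilon_\infty R=\frac18R^{-2}\varepsilon^{d-1}\delta^{2K}$. So $fg>0$ at $(x,t)$.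
* Suppose $a_k(x)<\delta(x)$ for all $k$. Then for every $t'\in[0,1]$ we have $|z(x,t')|\le\sum_ka_k(x)<d\delta=\frac1{2R}$, and by (2) $f(x,t')^2\ge R^{-2}-\frac14R^{-2}>0$. So $f(x,\cdot)$ has constant sign on $[0,1]$, and
$$f\ell(x,t)=|f(x,t)|\big((1-t)|f(x,0)|+t|f(x,1)|\big)>0 .$$
Since $fg_0\ge0$ by (7) and $\varepsilon_\infty>0$, we get $fg>0$ at $(x,t)$.

Thus $fg>0$ on $\mathcal Z$. $\blacksquare$

With Lemma 2 proved, Theorem B holds by Section 6, and Theorem A by Section 4: for every $n$, all finitely generated projective $A_n$-modules, in particular those of rank greater than one, are free.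

The last case of Step 7 is where the hypothesis on the whole segment $[0,1]$ enters: that $f(x,\cdot)$ keeps its sign comes from the absence of common zeros on $\{x\}\times[0,1]$, not only at its ends.

## 9. Other contractible sets, products with $\mathbb R^k$, and special linear matrices

*Proof of Theorem C(1).* **Orbits.** The aim is to replace $v(Tx)$ by the contraction $H$. Let $v\in A^m$ be unimodular, $A=\mathcal R(Y)$. Multiplying by a common denominator that is nowhere zero on $Y$, we may assume that the entries of $v$ are restrictions of polynomials. Substituting $H$ into these polynomials gives $V(T)=v(H(x,T))\in A[T]^m$. For $(x,t)\in Y\times[0,1]$ we have $H(x,t)\in Y$, so $V(x,t)\neq0$. By Theorem B, $v=V(1)\sim V(0)=v(y_0)$. As $y_0\in Y$, this is a nonzero vector of $\mathbb R^m$, so $v\sim e_1$.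

**Modules.** Step 2 of Section 4 used only that all unimodular vectors are equivalent to $e_1$, so stably free finitely generated $\mathcal R(Y)$-modules are free. If $Y$ is Zariski dense in $\mathbb R^N$, a polynomial that vanishes on $Y$ is zero. Then $\mathcal R(Y)$ is the localization of $\mathbb R[x_1,\dots,x_N]$ at the polynomials with no zero on $Y$, and Step 3 of Section 4 applies with this localization. If $Y$ is star-shaped about $y_0$, one can take $H=y_0+T(x-y_0)$. $\blacksquare$

*Proof of Theorem C(2).* The pullback map on orbits is well defined, because pullback is a ring homomorphism $\mathcal R(Y)\to\mathcal R(Y\times\mathbb R^k)$.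

**Surjectivity.** The aim is to contract only the new variables. Let $v$ be unimodular over $\mathcal R(Y\times\mathbb R^k)$; after multiplication by a unit we may assume that it is polynomial in $(x,y)$. The set $Y\times\mathbb R^k$ is closed semialgebraic, and $V(T)=v(x,Ty)$ has no zero on it for $t\in[0,1]$, because $(x,ty)\in Y\times\mathbb R^k$. Theorem B on $Y\times\mathbb R^k$ gives $v\sim v(x,0)$. The vector $v(x,0)$ has no zero on $Y$, so $v$ is equivalent to the pullback of an element of $\mathrm{Um}_m(\mathcal R(Y))$.

**Injectivity.** Let $v,w$ be unimodular over $\mathcal R(Y)$ with $w=Mv$ and $M\in GL_m(\mathcal R(Y\times\mathbb R^k))$. Setting $y=0$ is a ring homomorphism $\mathcal R(Y\times\mathbb R^k)\to\mathcal R(Y)$, since a denominator with no zero on $Y\times\mathbb R^k$ has none on $Y\times\{0\}$. It gives $w=M(x,0)v$ with $M(x,0)\in GL_m(\mathcal R(Y))$. $\blacksquare$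

**Remark (some contractibility is needed).** Let $P=\ker(x^T)\subset\mathcal R(S^2)^3$ be the module of tangent fields from Section 2, so that $P\oplus\mathcal R(S^2)\cong\mathcal R(S^2)^3$. It is a stably free module of rank $2$, and it is not free. Indeed, $P\oplus \mathcal R(S^2)x=\mathcal R(S^2)^3$, because $y=(y-\langle x,y\rangle x)+\langle x,y\rangle x$. If $P$ had a basis, that basis would have two elements $c_1,c_2$, and the matrix with columns $x,c_1,c_2$ would be in $GL_3(\mathcal R(S^2))$; Section 3 excludes this. The pullback of $P$ to $S^2\times\mathbb R^k$ is not free either: restricting a basis to $S^2\times\{0\}$ would give a basis of $P$.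

**Remark ($SL_m$-transitivity).** For $m\ge2$ the group $SL_m(A_n)$ acts transitively on the unimodular vectors in $A_n^m$. By Step 1 of Section 4 each such $v$ equals $Me_1$ with $M\in GL_m(A_n)$. Dividing the last column of $M$ by the unit $\det M$ gives a matrix of determinant $1$, and since $m\ge2$ its first column is still $v$.
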